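# A non-cli Polish group that satisfies the Glimm–Effros Dichotomy

## Flipping finitely many bits, translating the line

Let $\Delta$ be the countable discrete group of finitely supported $0$-$1$ sequences under addition mod $2$. It acts on $2^{\mathbb N}$ by addition, that is, by flipping finitely many bits. Two points are in one orbit exactly when they agree from some place on. This is the relation
$$x\,E_0\,y\iff \exists n\ \forall m\ge n\ (x(m)=y(m)).$$
Compare this with $\mathbb Z$ acting on $\mathbb R$ by translation. Can we tell the orbits apart with countably many invariant Borel questions?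

For $\mathbb Z$ on $\mathbb R$ we can. Take $A_{p,q}=\bigcup_{k\in\mathbb Z}\big((p,q)+k\big)$ for rationals $p<q$. If $y\notin x+\mathbb Z$, then $x$ has positive distance from the closed set $y+\mathbb Z$. A rational interval $(p,q)\ni x$ that is small enough misses $y+\mathbb Z$, so $x\in A_{p,q}$ and $y\notin A_{p,q}$.

For $E_0$ we cannot. Let $\{A_n\}$ be countably many $E_0$-invariant Borel sets, and let $\mu$ be the fair coin measure on $2^{\mathbb N}$. Invariance makes each $A_n$ a tail event, so $\mu(A_n)\in\{0,1\}$ by Kolmogorov's zero-one law. Let $B$ be the intersection of all $A_n$ of measure $1$ and all complements of $A_n$ of measure $0$. Then $\mu(B)=1$, and any two points of $B$ give the same answers to all the questions "$x\in A_n$?". If the answers determined the $E_0$-class, $B$ would lie in one class. But classes are countable, hence null.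

Here are the general definitions.

**Definition.** Let $G$ be a Polish group. A *Polish $G$-space* is a Polish space $X$ with a continuous action of $G$; its *orbit equivalence relation* is $E_G^X=\{(x,y):\exists g\in G\ (g\cdot x=y)\}$.

**Definition.** Let $R$ be an equivalence relation on a Polish space $X$. It *contains a copy of $E_0$* if there is a continuous injection $f:2^{\mathbb N}\to X$ with $a\,E_0\,b\iff f(a)\,R\,f(b)$ for all $a,b$. A *countable Borel separating family* for $R$ is a family $\{A_n\}_{n\in\mathbb N}$ of $R$-invariant Borel sets with $x\,R\,y\iff\forall n\,(x\in A_n\leftrightarrow y\in A_n)$. We say that $R$ *satisfies the Glimm–Effros Dichotomy* if it contains a copy of $E_0$ or has a countable Borel separating family. A Polish group $G$ *satisfies the Glimm–Effros Dichotomy* if $E_G^X$ does for every Polish $G$-space $X$.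

The two alternatives exclude each other: if $f$ is a copy of $E_0$ in $R$ and $\{A_n\}$ separates $R$, then $\{f^{-1}(A_n)\}$ separates $E_0$, which we have just shown to be impossible. So the dichotomy says that $E_0$ is the only obstruction to separating orbits. For which groups does this hold?

## Cauchy sequences that lose surjectivity

**Definition.** A Polish group is *cli* if it admits a complete left-invariant compatible metric.

If $d$ is left-invariant and compatible, then $d(g_n,g_m)=d(1,g_n^{-1}g_m)$. So $(g_n)$ is $d$-Cauchy iff for every neighborhood $W$ of $1$ we have $g_n^{-1}g_m\in W$ for all large $n,m$. In a cli group every such sequence converges.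

Let us see this fail in $S_\infty$, the group of permutations of $\mathbb N$ with the topology inherited from $\mathbb N^{\mathbb N}$. Let $g_n(k)=k+1$ for $k<n$, $g_n(n)=0$, and $g_n(k)=k$ for $k>n$. For $m\ge n$ and $k<n$ we have $g_m(k)=k+1=g_n(k)$, so $g_n^{-1}g_m$ fixes $0,\dots,n-1$. A limit of $(g_n)$ in $S_\infty$ would be the map $k\mapsto k+1$, which misses $0$. So $S_\infty$ is not cli. The other quotients $g_mg_n^{-1}$ behave badly: for $m>n$ they send $0\mapsto n\mapsto n+1$. So control of $g_n^{-1}g_m$ alone does not give convergence. We shall meet this point again.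

The following results are known. Every locally compact Polish group satisfies the dichotomy (Glimm). For any Polish group $G$ and Polish $G$-space $X$, $E_G^X$ satisfies the dichotomy whenever it is $F_\sigma$ (Effros). Every locally compact Polish group is cli, and every cli group satisfies the dichotomy. Finally, there are Polish $S_\infty$-spaces whose orbit equivalence relation violates it. This leaves the question, posed in "1. Introduction", http://www.ams.org/journals/jams/1998-11-02/S0894-0347-98-00258-6/S0894-0347-98-00258-6.pdf: *is there any non-cli Polish group that satisfies the Glimm–Effros Dichotomy?*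

The answer is yes.

**Definition.** A Polish group $G$ has **property (C)** if there are open subgroups $V_0\supseteq V_1\supseteq\cdots$ forming a neighborhood base at $1$ such that for all $g\in G$ and $m,n\in\mathbb N$,
$$gV_mg^{-1}\subseteq V_n\quad\text{or}\quad V_n\subseteq gV_mg^{-1}.$$

If the $V_n$ are normal, as in $\mathbb Z^{\mathbb N}$ with $V_n=\{z: z(i)=0 \text{ for } i<n\}$, the condition is trivial. In $S_\infty$ the usual base, with $V_n$ the stabilizer of $0,\dots,n-1$, does not satisfy it: a conjugate of $V_1$ is the stabilizer of the point $1$, and this is incomparable with the stabilizer of $0$.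

**Theorem A.** Every Polish group with property (C) satisfies the Glimm–Effros Dichotomy.

**Theorem B.** There is a non-cli Polish group with property (C).

**Corollary.** There is a non-cli Polish group satisfying the Glimm–Effros Dichotomy.

**Theorem C.**

1. Property (C) passes to closed subgroups, to quotients by closed normal subgroups, and to products with countable discrete groups. Consequently the dichotomy holds for every closed subgroup of a (C)-group and for every Polish group that is a continuous homomorphic image of such a subgroup.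
2. No closed subgroup of a (C)-group maps continuously and homomorphically onto $S_\infty$.
3. There are $2^{\aleph_0}$ pairwise non-isomorphic (even as abstract groups) non-cli Polish groups satisfying the Glimm–Effros Dichotomy.

We use two textbook facts.

**Fact K1** (Kechris, *Classical Descriptive Set Theory*, 13.2, 13.3). If $\mathcal T$ is a Polish topology and $F$ is $\mathcal T$-closed, then the topology generated by $\mathcal T\cup\{F\}$ is Polish. If $\mathcal T_i$ ($i\in\mathbb N$) are Polish topologies containing a common Polish topology, then $\bigcup_i\mathcal T_i$ generates a Polish topology. A finer Polish topology has the same Borel sets.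

**Fact K2.** The set $WO$ of codes of well-orders of $\mathbb N$ is not analytic.

We also need a convergence criterion. It asks for control on both sides, which is exactly what failed in $S_\infty$ above.

**Lemma 1.** Let $G$ be Polish with a neighborhood base at $1$ of open subgroups $V_n$. If $(p_r)$ in $G$ is such that for every neighborhood $W$ of $1$ both $p_r^{-1}p_s\in W$ and $p_sp_r^{-1}\in W$ for all large $r\le s$, then $(p_r)$ converges in $G$.

*Proof.* Let $T=\bigsqcup_nG/V_n$, a countable set, with $G$ acting by left translation. The stabilizer of the point $aV_n$ is the open group $aV_na^{-1}$, and the $V_n$ are among these stabilizers. Hence $G\to\mathrm{Sym}(T)$ is a topological embedding. We identify $G$ with its image, and let $\overline G$ be the closure, a closed subgroup of $\mathrm{Sym}(T)$. Being Polish, $G$ is $G_\delta$ in $\overline G$. If $g\in\overline G\setminus G$, then $gG$ and $G$ are disjoint dense $G_\delta$ subsets of $\overline G$, contradicting the Baire category theorem. So $G$ is closed in $\mathrm{Sym}(T)$.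

Let $t\in T$. For large $r\le s$ both $p_r^{-1}p_s$ and $p_sp_r^{-1}$ fix $t$, that is, $p_st=p_rt$ and $p_r^{-1}t=p_s^{-1}t$. So $(p_rt)$ and $(p_r^{-1}t)$ are eventually constant. The two pointwise limits are inverse to each other, so $(p_r)$ converges in $\mathrm{Sym}(T)$, and the limit is in the closed set $G$. $\square$

## Automorphisms of $\mathbb Q$ controlled on initial segments

We prove Theorem B. We want a chain of subgroups that conjugation permutes. Fixing an initial segment of a linear order pointwise gives such a chain, since $g$ carries initial segments to initial segments. The difficulty is to make these pointwise stabilizers *open* in a Polish topology. For this there must be only countably many possible restrictions to an initial segment, so we restrict the automorphisms.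

For $q\in\mathbb Q$ let $L_q=\{r\in\mathbb Q:r\le q\}$.

**Step 1: a countable stock of partial maps.** The purpose is to fix in advance the allowed restrictions. There is a countable set $\Theta$ of order isomorphisms $\theta:L_p\to L_q$ ($p,q\in\mathbb Q$) such that:

1. all $\mathrm{id}_{L_q}$ and the map $L_0\to L_{-1}$, $r\mapsto r-1$, are in $\Theta$, and $\Theta$ is closed under inverses and under compositions $\theta'\theta$ with $\operatorname{ran}\theta=\operatorname{dom}\theta'$;
2. if $\theta:L_p\to L_q$ is in $\Theta$ and $r\le p$, then $\theta|L_r:L_r\to L_{\theta(r)}$ is in $\Theta$;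
3. if $\theta:L_p\to L_q$ is in $\Theta$ and $p<p'$, $q<q'$, then some $\theta':L_{p'}\to L_{q'}$ in $\Theta$ extends $\theta$.

Start with the maps named in (1). At each of countably many stages add all inverses, compositions and restrictions of the maps already present, and for each $(\theta,p',q')$ as in (3) add one extension of $\theta$ by an order isomorphism $(p,p']\cap\mathbb Q\to(q,q']\cap\mathbb Q$. The latter exists by Cantor's theorem, both sides being countable dense orders with a last and no first element. Each stage adds countably many maps, and the union of the stages is $\Theta$.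

**Step 2: the group.** Let
$$G=\{g\in\mathrm{Aut}(\mathbb Q,<):\ g|L_q\in\Theta\text{ for all }q\in\mathbb Q\}.$$
It is a group, since $gh|L_q=(g|L_{h(q)})(h|L_q)$ and $g^{-1}|L_q=(g|L_{g^{-1}(q)})^{-1}$. It acts on the countable set $\Theta$ by $g\cdot\theta=(g|\operatorname{ran}\theta)\circ\theta$. The action is faithful because $g\cdot\mathrm{id}_{L_q}=g|L_q$. Give $G$ the topology of pointwise convergence on the discrete set $\Theta$, that is, the topology inherited from $\mathrm{Sym}(\Theta)$.

**Step 3: $G$ is Polish.** It is enough that the image of $G$ in $\mathrm{Sym}(\Theta)$ is closed. Let $g_n\in G$ converge pointwise on $\Theta$ to $\pi\in\mathrm{Sym}(\Theta)$. For each $q$, $g_n|L_q=g_n\cdot\mathrm{id}_{L_q}$ is eventually equal to $\gamma_q:=\pi(\mathrm{id}_{L_q})\in\Theta$. The maps $\gamma_q$ extend one another, so $g=\bigcup_q\gamma_q$ is an order embedding $\mathbb Q\to\mathbb Q$. For surjectivity let $r\in\mathbb Q$. As $\pi$ is onto, there is $\theta\in\Theta$ with $\pi(\theta)=\mathrm{id}_{L_r}$; let $\operatorname{ran}\theta=L_s$. Eventually $(g_n|L_s)\theta=\mathrm{id}_{L_r}$,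 so $g_n$ maps $L_s$ onto $L_r$ and $g_n(s)=r$. Hence $g(s)=r$. So $g\in\mathrm{Aut}(\mathbb Q,<)$, and $g|L_q=\gamma_q\in\Theta$ gives $g\in G$. Finally, if $\operatorname{ran}\theta=L_q$, then $g\cdot\theta=\gamma_q\theta$ is the eventual value of $(g_n|L_q)\theta=g_n\cdot\theta$, which is $\pi(\theta)$.

**Step 4: property (C).** Let $V_{(q)}=\{g\in G:g|L_q=\mathrm{id}\}$. The stabilizer of a $\theta\in\Theta$ with range $L_q$ is $V_{(q)}$, and $V_{(q)}\subseteq V_{(p)}$ for $p\le q$. So the $V_{(q)}$ are open subgroups forming a chain and a base at $1$. Moreover $gV_{(q)}g^{-1}=V_{(g(q))}$, since $g$ maps $L_q$ onto $L_{g(q)}$. Conjugates of members of the chain are therefore in the chain, and $V_n:=V_{(n)}$ ($n\in\mathbb N$) witness (C).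

**Step 5: every $\theta\in\Theta$ extends to some $g\in G$.** This provides elements of $G$. If $\theta:L_p\to L_q$, apply (3) repeatedly to get $\theta\subseteq\theta^1\subseteq\theta^2\subseteq\cdots$ in $\Theta$ with $\theta^k:L_{p+k}\to L_{q+k}$. The union $g$ is an automorphism of $\mathbb Q$. By (2) each $g|L_r=\theta^k|L_r$ ($k$ large) is in $\Theta$, so $g\in G$.

**Step 6: $G$ is not cli.** We copy the $S_\infty$ example. By (3) choose $\theta_0\subseteq\theta_1\subseteq\cdots$ in $\Theta$ with $\theta_0(r)=r-1$ on $L_0$ and $\theta_n:L_n\to L_{-1/(n+1)}$. Let $g_n\in G$ extend $\theta_n$. For $m\ge n$ we have $g_m|L_n=\theta_n=g_n|L_n$, so $g_n^{-1}g_m\in V_n$. If $d$ were a complete left-invariant compatible metric, $(g_n)$ would be $d$-Cauchy, so $g_n\to g$ for some $g\in G$. Then $g|L_j=\theta_j$ for all $j\in\mathbb N$, hence $g(j)=-1/(j+1)<0$ for all $j$ and $g(\mathbb Q)\subseteq(-\infty,0)$. This contradicts surjectivity and proves Theorem B. $\square$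

We keep a running example: this $G$ acts on $2^{\mathbb Q}$ by $(g\cdot x)(q)=x(g^{-1}(q))$. The action is continuous, because elements of $gV_{(g^{-1}(q))}$ all have the same value of $g^{-1}(q)$. For $p\in\mathbb Q$ let $x_p\in2^{\mathbb Q}$ be $1$ at $p$ and $0$ elsewhere, so $g\cdot x_p=x_{g(p)}$. For any $p,p'$ the identity of some $L_r$ with $r<p,p'$ extends by (3) to a map $L_p\to L_{p'}$ in $\Theta$, and then to an element of $G$. So $\{x_p:p\in\mathbb Q\}$ is one orbit. In the same way, $V_{(n)}$ moves $p$ to $p'$ whenever $p,p'>n$.

## Non-compact open subgroups and the orbits they leave unclosed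

For locally compact $G$ there is a short route. Let $K$ be a compact neighborhood of $1$, and write $G=\bigcup_iKg_i$ with countably many $g_i$. Each set $\{(x,y):y\in Kg_ix\}$ is closed: if $(x_k,y_k)\to(x,y)$ and $y_k=h_kg_ix_k$ with $h_k\in K$, pass to a subsequence with $h_k\to h\in K$ and get $y=hg_ix$. So $E_G^X$ is $F_\sigma$, and Effros's theorem applies.

For a group with open subgroups $V_n$ as a base it is natural to put $V_n$ in place of $K$, since $V_n$ also has only countably many cosets. The closedness is what breaks. In the running example $V_{(0)}x_1=\{x_p:p>0\}$, and $x_p\to0$ (the zero sequence) as $p\to\infty$. The zero sequence is a fixed point, so it is not in $V_{(0)}x_1$. Thus the set of pairs $(x,y)$ with $y\in V_{(0)}x$ is not closed.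

The way out is to refine the topology of $X$ by countably many Borel sets, so that $V_n$-orbits inside a given orbit become visible as clopen pieces. We add sets in a transfinite hierarchy of "formulas". Property (C) enters when we move information from one point of an orbit to another.

From here to the end of the proof of Theorem A, fix $G$ and $(V_n)$ as in (C), and a nonempty Polish $G$-space $X$ with topology $\sigma$ (for $X=\emptyset$ there is nothing to prove). Put $E=E^X_G$.

**Definition.** $H_{nm}=\{h\in G:hV_mh^{-1}\subseteq V_n\}$.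

Directly from the definition, $V_n\subseteq H_{nn}$, $H_{ln}H_{nm}\subseteq H_{lm}$, and $1\in H_{nm}$ for $m\ge n$. In particular $H_{nn}$ is a semigroup. If $gV_mg^{-1}\not\subseteq V_n$, then by (C) $V_n\subseteq gV_mg^{-1}$, that is, $g^{-1}V_ng\subseteq V_m$. So
$$G=H_{nm}\cup H_{mn}^{-1}\qquad(m,n\in\mathbb N).\tag{1}$$

In the group of Theorem B, $H_{nm}=\{g:g(m)\ge n\}$, because $gV_{(m)}g^{-1}=V_{(g(m))}$. Here is what these sets mean for $2^{\mathbb Q}$. The restriction $u|L_n$ is $V_n$-invariant information about $u$. If $g(n)\ge n$, then $g^{-1}L_n\subseteq L_n$, and $u|L_n$ determines $(gu)|L_n$. If $g(n)<n$, it does not: change $u$ at the point $g^{-1}(n)>n$ only, and $(gu)(n)$ changes. So $n$-information travels along $H_{nn}$ and in general not along other elements. By (1), between any two points of an orbit it travels in at least one of the two directions. This is the main resource of the proof.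

**Definition.** $R_n=V_n\backslash G$ is the countable set of cosets $V_ng$, with representatives $g_c\in c$ and $g_{V_n}=1$ for the coset $V_n$; a coset formally carries its $n$. $K_{nm}=\{V_nh:h\in H_{nm}\}\subseteq R_n$, and as a symbol an element of $K_{nm}$ carries both $n$ and $m$. For $k=V_nh\in K_{nm}$ and $c=V_mg\in R_m$ put $kc=V_nhg\in R_n$.

The product $kc$ is well defined: $hV_m=(hV_mh^{-1})h\subseteq V_nh$. In the example, $V_{(n)}g$ is determined by $g^{-1}|L_n$, so $R_n$ corresponds to the maps in $\Theta$ with domain $L_n$.

For $h\in H_{nm}$ there are two ways of moving invariant sets. If $A$ is $V_n$-invariant, then $h^{-1}A$ is $V_m$-invariant, since $vh^{-1}A=h^{-1}(hvh^{-1})A=h^{-1}A$ for $v\in V_m$; and it depends only on $V_nh$. If $A$ is $V_m$-invariant, then $V_nhA$ is $V_n$-invariant and depends only on $V_nh$.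

Let $\{O_j\}$ be a countable base of $\sigma$, and $A_{n,j}=V_nO_j$, a $\sigma$-open $V_n$-invariant set. If $u\in O$ with $O$ open, continuity of the action at $(1,u)$ gives $n,j$ with $u\in O_j$ and $V_nO_j\subseteq O$. So the $A_{n,j}$ form a base of $\sigma$. For instance, with $O=\{x\in 2^{\mathbb Q}:x(0)=1=x(5)\}$ we get
$$V_{(2)}O=\{x:x(0)=1\text{ and }x(r)=1\text{ for some }r>2\}.$$
Indeed $g\in V_{(2)}$ fixes $0$ and moves $5$ to some $r>2$. Conversely, if $y(0)=1=y(r)$ with $r>2$, take $g\in V_{(2)}$ with $g(5)=r$; then $g^{-1}y\in O$.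

## Formulas of sort $n$ and their types

Formulas are names for $V_n$-invariant sets. For the boundedness argument later we need the syntax over an arbitrary linear order of indices, so we set it up that way.

**Definition.** Let $w$ be a linear order on a set of indices. Formulas are finite expressions, each with a sort in $\mathbb N$, built as follows.

- $P_{n,j}$ has sort $n$; if $\varphi,\psi$ have sort $n$, so do $\neg\varphi$ and $\varphi\wedge\psi$.
- If $\varphi$ has sort $n$ and $k\in K_{nm}$, then $[k]\varphi$ has sort $m$. If $\varphi$ has sort $m$ and $k\in K_{nm}$, then $\langle k\rangle\varphi$ has sort $n$. If $\varphi$ has sort $m$, then $\exists_n\varphi$ has sort $n$.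
- For an index $i$, $J_{i,n}$ has sort $n$; and if $\varphi$ is a formula all of whose indices are $<_wi$, then $C_{i,\varphi}$ has the sort of $\varphi$.

$\mathrm{Form}(<i)$ is the set of formulas all of whose indices are $<_wi$. With ordinals as indices, put $\Phi_\gamma=\mathrm{Form}(<\gamma)$ for $\gamma<\omega_1$.

Each $\Phi_\gamma$ is countable, and $\Phi_\gamma=\bigcup_{\beta<\gamma}\Phi_\beta$ for limit $\gamma$ because formulas are finite. If $\beta<\gamma$, then $J_{\beta,n}\in\Phi_\gamma$, and $C_{\beta,\varphi}\in\Phi_\gamma$ for $\varphi\in\Phi_\beta$.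

**Definition (rank).** For ordinal indices below $\omega_1$: $\mathrm{rk}(P_{n,j})=0$; the rank of $\neg\varphi,\varphi\wedge\psi,[k]\varphi,\langle k\rangle\varphi,\exists_n\varphi$ is one more than the maximal rank of the immediate subformulas; $\mathrm{rk}(C_{\beta,\varphi})=\sup\{\mathrm{rk}(\psi)+1:\psi\in\Phi_\beta\}$; and $\mathrm{rk}(J_{\beta,n})=\sup\{\mathrm{rk}(C_{\beta,\varphi})+1:\varphi\in\Phi_\beta\}$.

As each $\Phi_\beta$ is countable, induction on $\beta$ shows that ranks are $<\omega_1$. Each $C_{\beta,\varphi}$ has rank greater than all members of $\Phi_\beta$, and each $J_{\beta,n}$ has rank greater than all members of $\Phi_\beta$ and all $C_{\beta,\varphi}$. So the following recursion on rank is legitimate.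

**Definition (meaning).** For $\varphi$ of sort $n$ the $V_n$-invariant set $[\varphi]\subseteq X$ is given by: $[P_{n,j}]=A_{n,j}$; $\neg$ and $\wedge$ are complement and intersection; for $k=V_nh\in K_{nm}$, $[\,[k]\varphi]=h^{-1}[\varphi]$ and $[\langle k\rangle\varphi]=V_nh[\varphi]$; $[\exists_n\varphi]=G[\varphi]$; and
$$[C_{\beta,\varphi}]=\{x:\text{no }\psi\in\Phi_\beta\text{ of the sort of }\varphi\text{ has both }Gx\cap[\varphi]\cap[\psi]\ne\emptyset\text{ and }Gx\cap[\varphi]\setminus[\psi]\neq\emptyset\},$$
$$[J_{\beta,n}]=\bigcup\{[\varphi]\cap[C_{\beta,\varphi}]:\varphi\in\Phi_\beta\text{ of sort }n\}.$$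
We write $J^n_\beta=[J_{\beta,n}]$, and $\top_n$ for the tautology $\neg(P_{n,0}\wedge\neg P_{n,0})$ of sort $n$.

**Definition (types).** For $u\in X$ the *$\gamma$-type of sort $n$* is $tp^n_\gamma(u)=\{\varphi\in\Phi_\gamma:\varphi\text{ of sort }n,\ u\in[\varphi]\}$. A formula $\varphi\in\Phi_\gamma$ of sort $n$ *isolates* $u$ (at level $\gamma$) if $u\in[\varphi]$ and all elements of $Gu\cap[\varphi]$ have the same $\gamma$-type of sort $n$.

So $x\in[C_{\beta,\varphi}]$ says that all points of $Gx$ in $[\varphi]$ have the same $\beta$-type, and $u\in J^n_\gamma$ iff some $\varphi\in\Phi_\gamma$ of sort $n$ isolates $u$. Types contain exactly one of $\varphi,\neg\varphi$, and $tp^n_\gamma(u)$ depends only on $V_nu$.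

Let us compute level $0$ on the orbit $\{x_p\}$ in $2^{\mathbb Q}$, taking for $\{O_j\}$ the finite cylinders. For $p\le n$ the cylinder $\{x:x(p)=1\}$ is $V_n$-invariant, so it is some $[P_{n,j}]$. It meets the orbit only in $x_p$, so $P_{n,j}$ isolates $x_p$. For $p>n$, $V_n\{x:x(p)=1\}=\{x:\exists r>n\ x(r)=1\}$ is some $[P_{n,j'}]$ and meets the orbit in $\{x_r:r>n\}$. This is one $V_n$-orbit, so all its points have the same type, and $P_{n,j'}$ isolates $x_p$. So the whole orbit lies in $J^n_0$ for every $n$. On the other hand $x_1\notin[C_{0,\top_n}]$, since $P_{n,j'}$ holds at some points of the orbit and not at others.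

Types travel along $H_{nm}$. For $\varphi$ of sort $n$ and $h\in H_{nm}$ we have $hu\in[\varphi]\iff u\in[\,[V_nh]\varphi]$, and $[V_nh]\varphi\in\Phi_\gamma$ has sort $m$ if $\varphi\in\Phi_\gamma$. Hence
$$\text{for }h\in H_{nm},\quad tp^n_\gamma(hu)\text{ is determined by }tp^m_\gamma(u)\text{ and }h.\tag{2}$$

Finally we describe truth along one orbit by combinatorial rules that do not mention $X$ except at the base. For $x\in X$, $\varphi$ of sort $n$ and $c\in R_n$, let $\tau_x(\varphi,c)=1$ if $g_cx\in[\varphi]$, and $0$ otherwise. By $V_n$-invariance, $g_c$ may be replaced here by any $g\in c$. Then $\tau=\tau_x$ satisfies the following **Tarski clauses**, in which $c',c''$ range over $R_m$, $m$ being the sort of the formula to which they are applied.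

- $\tau(P_{n,j},c)=1$ iff $g_cx\in A_{n,j}$; the usual clauses for $\neg$ and $\wedge$; $\tau([k]\varphi,c)=\tau(\varphi,kc)$.
- $\tau(\langle k\rangle\varphi,c)=1$ iff $\exists c'\,(kc'=c$ and $\tau(\varphi,c')=1)$; $\tau(\exists_n\varphi,c)=1$ iff $\exists c'\ \tau(\varphi,c')=1$.
- $\tau(C_{i,\varphi},c)=1$ iff there are no $\psi\in\mathrm{Form}(<i)$ of the sort of $\varphi$ and $c',c''$ with $\tau(\varphi\wedge\psi,c')=1=\tau(\varphi\wedge\neg\psi,c'')$.
- $\tau(J_{i,n},c)=1$ iff $\exists\varphi\in\mathrm{Form}(<i)$ of sort $n$ with $\tau(\varphi,c)=1=\tau(C_{i,\varphi},c)$.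

For $[k]$ with $k=V_nh$: $g_cx\in h^{-1}[\varphi]$ iff $hg_cx\in[\varphi]$, and $hg_c\in kc$. For $\langle k\rangle$ with $k=V_nh\in K_{nm}$: if $g_cx=vhz$ with $v\in V_n$, $z\in[\varphi]$, put $g'=(vh)^{-1}g_c$ and $c'=V_mg'$. Then $kc'=V_nhg'=V_nv^{-1}g_c=c$ and $g_{c'}x\in V_mg'x=V_mz\subseteq[\varphi]$. Conversely, $kc'=c$ gives $g_cx\in V_nhg_{c'}x$, so $g_{c'}x\in[\varphi]$ implies $g_cx\in[\langle k\rangle\varphi]$. The other clauses are immediate, because $[\psi]$ is $V_m$-invariant for $\psi$ of sort $m$ and every element of $Gx$ lies in $V_mg_{c'}x$ for some $c'\in R_m$.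

## A Polish topology in which the formulas are clopen

To run category-style constructions with types we need $[\varphi]$ to be clopen in a topology that is still complete. Let $t_\gamma$ be the topology on $X$ generated by the sets $g^{-1}[\varphi]$ ($g\in G$, $\varphi\in\Phi_\gamma$).

**Lemma 2.** For $\gamma<\omega_1$, $t_\gamma\supseteq\sigma$ is Polish, each $g\in G$ acts as a $t_\gamma$-homeomorphism, and the sets $g^{-1}[\varphi]$ form a countable base of $t_\gamma$-clopen sets. In particular all $[\varphi]$ are $\sigma$-Borel.

*Proof.* **Step 1: the generating sets form a countable clopen base.** There are countably many, since $g^{-1}[\varphi]$ depends only on $V_ng$ for $\varphi$ of sort $n$. They include $X=[\top_n]$ and are closed under complements. For intersections consider $g_1^{-1}[\varphi_1]\cap g_2^{-1}[\varphi_2]$ with sorts $n_1,n_2$. By (1) we have $g_1g_2^{-1}\in H_{n_1n_2}$ or $g_2g_1^{-1}\in H_{n_2n_1}$; by symmetry assume $g:=g_1g_2^{-1}\in H_{n_1n_2}$. Then $g_1^{-1}[\varphi_1]=g_2^{-1}g^{-1}[\varphi_1]=g_2^{-1}[\,[V_{n_1}g]\varphi_1]$, and the intersection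 is $g_2^{-1}[\,[V_{n_1}g]\varphi_1\wedge\varphi_2]$. Clearly $G$ permutes these sets, and $t_\gamma\supseteq\sigma$ because of the $P_{n,j}$.

**Step 2: Polishness.** We add the sets in order of rank. Let $t^\xi$ be generated by $\sigma$ and all translates of $[\psi]$ and $X\setminus[\psi]$, for $\psi\in\Phi_\gamma$ with $\mathrm{rk}(\psi)<\xi$. It is $G$-invariant. We show by induction that it is Polish for $\xi<\omega_1$. First, $t^0=\sigma$. For limit $\xi$, $t^\xi$ is generated by $\bigcup_{\eta<\xi}t^\eta$, and K1 applies. For the successor step let $\psi\in\Phi_\gamma$ with $\mathrm{rk}(\psi)=\xi$. The formulas on which the definition of $[\psi]$ depends are in $\Phi_\gamma$ and have rank $<\xi$, so they and their translates are $t^\xi$-clopen. Now go through the cases.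

- If $\psi$ is $P_{n,j}$, then $[\psi]$ is $\sigma$-open. If $\psi$ is $\langle k\rangle\varphi$ or $\exists_n\varphi$, then $[\psi]$ is a union of translates of a $t^\xi$-clopen set; if $\psi$ is $J_{\beta,n}$, it is a union of $t^\xi$-clopen sets. In all these cases it is $t^\xi$-open.
- If $\psi$ is $\neg\varphi$, $\varphi\wedge\varphi'$ or $[k]\varphi$, then $[\psi]$ is $t^\xi$-clopen.
- If $\psi$ is $C_{\beta,\varphi}$ with $\varphi$ of sort $n$, then $[\psi]=\bigcap_\chi X\setminus\big([\exists_n(\varphi\wedge\chi)]\cap[\exists_n(\varphi\wedge\neg\chi)]\big)$, with $\chi$ ranging over the formulas of sort $n$ in $\Phi_\beta$. The formulas $\exists_n(\cdot)$ here are in $\Phi_\beta$, so of rank $<\xi$, and $[\psi]$ is $t^\xi$-closed.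

So for each such $\psi$ one of $[\psi]$, $X\setminus[\psi]$ is $t^\xi$-closed, and so are its translates, as $t^\xi$ is $G$-invariant. Hence $t^{\xi+1}$ is generated by $t^\xi$ and countably many $t^\xi$-closed sets, and is Polish by K1. For $\xi$ above all ranks of elements of $\Phi_\gamma$, $t^\xi=t_\gamma$. The last claim follows because a finer Polish topology has the same Borel sets. $\square$

## Either a homogeneous piece or a copy of $E_0$

The next lemma is the only place where a copy of $E_0$ is built. Note that it applies not only to a full orbit but also to a subset closed under $H_{nn}^{-1}$; we shall need that.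

**Lemma 3.** Assume $E$ contains no copy of $E_0$. Let $\gamma<\omega_1$, $n\in\mathbb N$, $x\in X$, $\Omega_0\subseteq Gx$ with $H_{nn}^{-1}\Omega_0\subseteq\Omega_0$, and $\varphi_0\in\Phi_\gamma$ of sort $n$ with $[\varphi_0]\cap\Omega_0\ne\emptyset$. Then there is $\varphi\in\Phi_\gamma$ of sort $n$ with $[\varphi]\subseteq[\varphi_0]$ such that $[\varphi]\cap\Omega_0\neq\emptyset$ and all elements of $[\varphi]\cap\Omega_0$ have the same $\gamma$-type of sort $n$.

*Proof.* Write $V=V_n$, $H^+=H_{nn}$, $H^-=H_{nn}^{-1}$, $tp=tp^n_\gamma$. Both $H^+$ and $H^-$ are semigroups containing $V$, and $G=H^+\cup H^-$ by (1). Suppose no such $\varphi$ exists. Let $\Omega$ be the $t_\gamma$-closure of $\Omega_0$. Since elements of $G$ are $t_\gamma$-homeomorphisms, $g\Omega\subseteq\Omega$ for $g\in H^-$.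

**Step 1: many types in every open piece.** The goal is the following claim, which says that no finite set of group elements predicts the types that occur.

*Claim (∗).* For every nonempty relatively $t_\gamma$-open $O\subseteq\Omega\cap[\varphi_0]$ and finite $D\subseteq G$ there are $u\in O\cap\Omega_0$ and $g\in H^-$ with $gu\in O$ and $tp(gu)\neq tp(du)$ for all $d\in D$.

We may shrink $O$ to $b^{-1}[\theta]\cap\Omega\ne\emptyset$ with $\theta\in\Phi_\gamma$ of some sort $m$. By (1), $b\in H_{mn}$ or $b^{-1}\in H_{nm}$. In the first case $b^{-1}[\theta]=[\,[V_mb]\theta]$ with $[V_mb]\theta$ of sort $n$. So in all cases $O=h[\theta]\cap\Omega$ with $h\in H_{nm}$ and $\theta\in\Phi_\gamma$ of sort $m$ (in the first case with $h=1$, $m=n$ and a new $\theta$). Let $W=Vh[\theta]=[\langle Vh\rangle\theta]$. If $u\in W\cap\Omega_0$, there is $v\in V$ with $vu\in h[\theta]$, and $vu\in\Omega_0$ because $V\subseteq H^-$. So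
$$\text{every }u\in W\cap\Omega_0\text{ has some }v\in V\text{ with }vu\in h[\theta]\cap\Omega_0\subseteq O\subseteq[\varphi_0].$$
As $[\varphi_0]$ is $V$-invariant, $W\cap\Omega_0\subseteq[\varphi_0]$. Also $W\cap\Omega_0\supseteq O\cap\Omega_0\neq\emptyset$, since $\Omega_0$ is dense in $\Omega$.

Suppose the claim fails for $O,D$. For $u\in W\cap\Omega_0$ let $P(u)=\{tp(gu):g\in H^-,\ gu\in W\}$; this contains $tp(u)$. We show $|P(u)|\le|D|$. Fix $v\in V$ with $vu\in O$. Let $g\in H^-$ with $gu\in W$. Then $gu\in\Omega_0$, so there is $v'\in V$ with $v'gu\in O$. The element $v'gv^{-1}\in H^-$ maps $vu\in O\cap\Omega_0$ to $v'gu\in O$, so by the failure of the claim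
$$tp(gu)=tp(v'gu)\in\{tp(dvu):d\in D\},$$
and the set on the right does not depend on $g$.

Choose $u_0\in W\cap\Omega_0$ with $|P(u_0)|$ maximal. Let $u\in W\cap\Omega_0$, say $u=gu_0$. If $g\in H^-$, then $tp(u)\in P(u_0)$ by definition. If $g\in H^+$, then $u_0=g^{-1}u$ with $g^{-1}\in H^-$, and since $H^-$ is a semigroup, $P(u_0)\subseteq P(u)$. By maximality $P(u)=P(u_0)$, so again $tp(u)\in P(u_0)$. Thus only finitely many distinct types $p_1,\dots,p_l$ ($l\ge1$) occur in $W\cap\Omega_0$. For $2\le i\le l$ choose $\chi_i\in p_1\setminus p_i$, and let $\theta_1$ be the conjunction of the $\chi_i$ (or $\top_n$ if $l=1$). It belongs to $p_1$ and to no other $p_i$. Then $\varphi=\langle Vh\rangle\theta\wedge\theta_1\wedge\varphi_0$ has sort $n$, $[\varphi]\subseteq[\varphi_0]$, and $[\varphi]\cap\Omega_0=\{u\in W\cap\Omega_0:tp(u)=p_1\}\ne\emptyset$. This contradicts our assumption and proves (∗).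

**Step 2: the construction.** We now build the copy of $E_0$. Fix a complete metric for $(\Omega,t_\gamma)$ and an enumeration $(c_j)_{j\in\mathbb N}$ of $R_n$ (repetitions allowed) with $c_0=V$, so $g_{c_0}=1$. We build nonempty relatively open sets $\Omega\cap[\varphi_0]=U_0\supseteq U_1\supseteq\cdots$ of $\Omega$ and $g_0,g_1,\ldots\in H^-$. For $s\in2^r$ put
$$g^s=g_0^{s(0)}\cdots g_{r-1}^{s(r-1)}\in H^-,\qquad O_s=g^sU_r\subseteq\Omega .$$

Given $U_r$ and $g_0,\dots,g_{r-1}$, apply (∗) with $O=U_r$ and $D=\{(g^t)^{-1}g_{c_j}g^s:s,t\in2^r,\ j\le r\}$. We get $u\in U_r\cap\Omega_0$ and $g_r\in H^-$ with $g_ru\in U_r$ and $tp(g_ru)\ne tp(du)$ for $d\in D$. Let $s,t\in2^r$, $j\le r$. Then $tp(g^tg_ru)\neq tp(g_{c_j}g^su)$. Otherwise we could apply $(g^t)^{-1}\in H^+=H_{nn}$ to both points, and (2) would give $tp(g_ru)=tp((g^t)^{-1}g_{c_j}g^su)$, a contradiction. (This is why the $g_r$ must come from $H^-$.) So there is $\theta_{s,t,j}\in\Phi_\gamma$ of sort $n$ with $g^tg_ru\in[\theta_{s,t,j}]$ and $g_{c_j}g^su\notin[\theta_{s,t,j}]$. Group elements are $t_\gamma$-continuous, elements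 of $H^-$ map $\Omega$ into $\Omega$, and $[\theta_{s,t,j}]$ is clopen. So there is a relatively open $U_{r+1}\ni u$ with $U_{r+1}\cup g_rU_{r+1}\subseteq U_r$, $\operatorname{diam}(g^sg_r^iU_{r+1})\le2^{-r-1}$ for $s\in2^r$, $i\in\{0,1\}$, and
$$g^tg_rU_{r+1}\subseteq[\theta_{s,t,j}],\qquad g_{c_j}g^sU_{r+1}\cap[\theta_{s,t,j}]=\emptyset\qquad(s,t\in2^r,\ j\le r).\tag{3}$$

Then $O_{s^\frown i}=g^sg_r^iU_{r+1}\subseteq g^sU_r=O_s$, and the diameters tend to $0$. Let $f(a)$ be the unique point of $\bigcap_r\overline{O_{a|r}}$ (closures in $\Omega$). The map $f:2^{\mathbb N}\to(\Omega,t_\gamma)$ is continuous, hence continuous into $(X,\sigma)$.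

**Step 3: $f$ is a copy of $E_0$.** First suppose $a\,E_0\,b$. For $s\in2^r$ and finite $z$ we have $g^sO_{0^r{}^\frown z}=O_{s^\frown z}$, so by continuity $f(s^\frown z)=g^sf(0^r{}^\frown z)$ for $z\in2^{\mathbb N}$. Writing $a=s^\frown z$, $b=t^\frown z$ with $s,t$ of equal length, we see $f(a)\,E\,f(b)$.

Next, if $a(r)=0$, $b(r)=1$ and $j\le r$, then
$$f(b)\notin Vg_{c_j}f(a).\tag{4}$$
Let $s=a|r$, $t=b|r$. As $f(b)\in\overline{g^tg_rU_{r+1}}$ and $f(a)\in\overline{g^sU_{r+1}}$, (3) and clopenness give $f(b)\in[\theta_{s,t,j}]$ and $g_{c_j}f(a)\notin[\theta_{s,t,j}]$. Now (4) follows because $[\theta_{s,t,j}]$ is $V$-invariant.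

If $a\ne b$, then after an interchange $a(r)=0$, $b(r)=1$ for some $r$, and (4) with $j=0$ gives $f(b)\ne f(a)$. If $a,b$ are not $E_0$-equivalent, then after an interchange there are infinitely many $r$ with $a(r)=0$, $b(r)=1$. If $f(b)=gf(a)$, say $g\in Vg_{c_j}$, then choosing such an $r\ge j$ contradicts (4). So $f$ is a copy of $E_0$ in $E$, a contradiction. $\square$

**From now on assume that $E$ contains no copy of $E_0$.** We must find a countable Borel separating family.

## Orbits all of whose points are isolated

**Definition.** $x\in X$ is *$\gamma$-atomic* if $Gx\subseteq J^n_\gamma$ for all $n$.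

In the running example $x_1$ is $0$-atomic, by the computation above.

**Lemma 4.** Let $\gamma<\omega_1$, $x\in X$.

1. If $u\in J^m_\gamma$ and $h\in H_{nm}$, then $hu\in J^n_\gamma$.
2. If $\varphi\in\Phi_\gamma$ has sort $n$ and $Gx\cap[\varphi]\ne\emptyset$, then $Gx\cap[\varphi]\cap J^n_\gamma\neq\emptyset$.
3. If $\gamma<\delta<\omega_1$ and $x$ is not $\gamma$-atomic, then $Gx\cap J^n_\gamma\subseteq J^n_\delta$ for all $n$.

*Proof.* (1) Let $\varphi$ isolate $u$. Then $hu\in[\langle V_nh\rangle\varphi]$. Any $z\in Gu\cap V_nh[\varphi]$ is $vhu'$ with $v\in V_n$ and $u'\in Gu\cap[\varphi]$, so $tp^m_\gamma(u')=tp^m_\gamma(u)$. By (2), $tp^n_\gamma(z)=tp^n_\gamma(hu')=tp^n_\gamma(hu)$. So $\langle V_nh\rangle\varphi$ isolates $hu$.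

(2) Apply Lemma 3 with $\Omega_0=Gx$ and $\varphi_0=\varphi$. The formula it provides isolates every point of $Gx$ at which it holds, and there is one, in $[\varphi]$.

(3) Let $Gx\not\subseteq J^m_\gamma$. As $\neg J_{\gamma,m}\in\Phi_\delta$, part (2) at level $\delta$ gives $z\in Gx\cap J^m_\delta\setminus J^m_\gamma$. Let $u\in Gx\cap J^n_\gamma$, say $u=gz$. If $g^{-1}\in H_{mn}$, then $z=g^{-1}u\in J^m_\gamma$ by part (1), a contradiction. So $g\in H_{nm}$ by (1) of the section on $H_{nm}$, and $u=gz\in J^n_\delta$ by part (1) of this lemma. $\square$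

A finer level makes isolation harder in one respect, as there are more formulas to agree on, and easier in another, as there are more isolating formulas available. Part (3) says that until the orbit is atomic, nothing is lost.

Atomic orbits are rigid. The next lemma says that types then determine $V_n$-orbits. Its proof is a back-and-forth, and the step that must succeed is a limit in $G$. In a non-cli group a one-sided Cauchy condition is not enough, as the sequence in Step 6 of Theorem B shows; so we control both sides and use Lemma 1.

**Lemma 5.** Let $x,y$ be $\gamma$-atomic, and suppose $Gx\cap[\varphi]\neq\emptyset\Leftrightarrow Gy\cap[\varphi]\ne\emptyset$ for all $\varphi\in\Phi_\gamma$. If $u\in Gx$, $z\in Gy$ and $tp^n_\gamma(u)=tp^n_\gamma(z)$, then $z\in V_nu$.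

*Proof.* **Step 1: back-and-forth.** We construct $a_r,c_r\in G$ and $n_r\in\mathbb N$ with
$$tp^{n_r}_\gamma(a_ru)=tp^{n_r}_\gamma(c_rz),$$
starting with $a_0=c_0=1$, $n_0=n$. Let $r$ be even. Choose $n_{r+1}>n_r$ with $a_r^{-1}V_{n_{r+1}}a_r\subseteq V_r$, and put $a_{r+1}=a_r$. Let $\varphi\in\Phi_\gamma$ of sort $n_{r+1}$ isolate $a_ru$. As $1\in H_{n_rn_{r+1}}$, the coset $V_{n_r}$ is in $K_{n_rn_{r+1}}$, and $a_ru\in V_{n_r}[\varphi]=[\langle V_{n_r}\rangle\varphi]$. The types of sort $n_r$ agree, so $c_rz\in V_{n_r}[\varphi]$. Pick $v\in V_{n_r}$ with $v^{-1}c_rz\in[\varphi]$, and let $c_{r+1}=v^{-1}c_r$. For $\psi\in\Phi_\gamma$ of sort $n_{r+1}$ with $a_ru\in[\psi]$, $Gx\cap[\varphi\wedge\neg\psi]=\emptyset$ because $\varphi$ isolates $a_ru$. Hence $Gy\cap[\varphi\wedge\neg\psi]=\emptyset$ and $c_{r+1}z\in[\psi]$. Applying this also to negations, we see that the types of sort $n_{r+1}$ agree. For odd $r$ do the same with $(a_r,u)$ and $(c_r,z)$ exchanged: $c_r^{-1}V_{n_{r+1}}c_r\subseteq V_r$, $c_{r+1}=c_r$, $a_{r+1}=v^{-1}a_r$ with $v\in V_{n_r}$.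

**Step 2: the transition elements converge.** Put $B_r=a_r^{-1}V_{n_r}a_r$ and $D_r=c_r^{-1}V_{n_r}c_r$. Since $a_{r+1}\in V_{n_r}a_r$, $c_{r+1}\in V_{n_r}c_r$ and $n_{r+1}>n_r$, both sequences of groups are decreasing: for instance $B_{r+1}\subseteq a_{r+1}^{-1}V_{n_r}a_{r+1}=B_r$. As $B_{r+1}\subseteq V_r$ for even $r$ and $D_{r+1}\subseteq V_r$ for odd $r$, both are eventually inside every neighborhood of $1$. Let $p_r=c_r^{-1}a_r$. Then $p_{r+1}=c_r^{-1}va_r$ for even $r$ and $p_{r+1}=c_r^{-1}v^{-1}a_r$ for odd $r$, with $v\in V_{n_r}$. So $p_r^{-1}p_{r+1}=a_r^{-1}v^{\pm1}a_r\in B_r$ and $p_{r+1}p_r^{-1}=c_r^{-1}v^{\pm1}c_r\in D_r$. Multiplying up, for $s\ge r$ we get $p_r^{-1}p_s\in B_r$ and $p_sp_r^{-1}\in D_r$. By Lemma 1, $p_r\to p$ for some $p\in G$. As $p_0=1$, all $p_r\in B_0=V_n$, which is closed, so $p\in V_n$.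

**Step 3: $pu=z$.** Let $b^{-1}[\theta]$ be a basic $t_\gamma$-neighborhood of $z$, $\theta\in\Phi_\gamma$ of sort $m$. For large $r$ we have $D_r\subseteq b^{-1}V_mb$, that is, $bc_r^{-1}\in H_{mn_r}$. Since $bc_r^{-1}(c_rz)=bz\in[\theta]$ and the types of sort $n_r$ of $c_rz$ and $a_ru$ agree, (2) gives $bp_ru=bc_r^{-1}(a_ru)\in[\theta]$. So $p_ru\to z$ in $t_\gamma$, hence in $\sigma$. Also $p_ru\to pu$ in $\sigma$. Thus $z=pu\in V_nu$. $\square$

**Lemma 6.** If $x$ is $\gamma$-atomic and $\gamma\le\delta<\omega_1$, then $x$ is $\delta$-atomic.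

*Proof.* Let $u\in Gx$ be isolated by $\varphi\in\Phi_\gamma$ of sort $n$. All points of $Gx\cap[\varphi]$ have the $\gamma$-type of $u$, so by Lemma 5 with $y=x$ we get $Gx\cap[\varphi]=V_nu$. All elements of $V_nu$ have the same $\delta$-type of sort $n$, and $\varphi\in\Phi_\delta$ isolates $u$ at level $\delta$. $\square$

## Each orbit has its own level, and that is not enough

What do we have so far? If all $x$ were $\gamma$-atomic for one $\gamma<\omega_1$, Lemma 5 would let us separate orbits by the countably many sets $G[\varphi]$, $\varphi\in\Phi_\gamma$. One easily gets a level for each single orbit.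

**Remark.** Every $x\in X$ is $\gamma$-atomic for some $\gamma<\omega_1$. Suppose $x$ is not $\gamma$-atomic for any $\gamma<\omega_1$, and let $S_\gamma=\{(n,c):c\in R_n,\ g_cx\in J^n_\gamma\}$. By Lemma 4(3), $S_\gamma\subseteq S_\delta$ for $\gamma<\delta$. If $Gx\not\subseteq J^m_\gamma$, Lemma 4(2) at level $\gamma+1$, applied to $\neg J_{\gamma,m}$, gives a point of $Gx\cap J^m_{\gamma+1}\setminus J^m_\gamma$; so $S_\gamma\ne S_{\gamma+1}$. This is a strictly increasing $\omega_1$-sequence of subsets of a countable set, which is impossible.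

The counting stops there. The level may depend on $x$, and the argument gives no bound over $X$. Using all levels would give $\aleph_1$ many invariant sets, whereas the dichotomy demands countably many.

To bound the level uniformly we use the fact that $WO$ is not analytic. The set of $w\in WO$ such that some $x$ is not atomic at level "length of $w$" is all of $WO$ if there is no bound. We want to catch it by an analytic condition, for a contradiction. An analytic condition cannot say that $w$ is a well-order; what it can say is that there are a point $x$ and a function $\tau$ obeying the Tarski clauses along $w$. Such a condition also holds for some ill-founded $w$. The contradiction must then come from the ill-founded $w$: we shall use $\tau$ to define the well-founded part of $w$ by an arithmetical formula. This conflicts with a further clause, harmless for well-orders, that arithmetical sets have least elements.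

## The levels are bounded

**Proposition 7.** There is $\gamma<\omega_1$ such that every $x\in X$ is $\gamma$-atomic.

*Proof.* Suppose not.

**Step 1: coding.** We make formulas over arbitrary linear orders of $\mathbb N$ into natural numbers. Consider all expressions built by the rules for formulas with indices in $\mathbb N$, omitting the requirement on $C_{i,\varphi}$ that the indices of $\varphi$ be $<_wi$. They form a countable set independent of $w$; code them by natural numbers. Code also the elements of the $R_n$ by natural numbers, and let $\rho\in2^{\mathbb N}$ code the sets $R_n$, $K_{nm}$, the maps $(k,c)\mapsto kc$ and the syntactic operations on expressions. For a linear order $w$ of $\mathbb N$, whether an expression is a formula for $w$, and whether $\varphi\in\mathrm{Form}(<i)$, are finite conditions on $w$. So these notions are arithmetical in $(w,\rho)$, that is, definable from $w$ and $\rho$ by first-order formulas with quantifiers over $\mathbb N$. Let $\tau$ range over $\{0,1\}$-valued functions on pairs (expression of sort $n$, element of $R_n$), $n\in\mathbb N$;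 only values at formulas for $w$ matter, and we require $\tau$ to be $0$ elsewhere.

**Step 2: an analytic set.** Let $Q$ be the set of linear orders $w$ of $\mathbb N$ for which there exist $x\in X$ and $\tau$ such that:

- (i) $\tau$ satisfies the Tarski clauses for $x$ and $w$;
- (ii) $i<_wj$ and $\tau(J_{i,n},c)=1$ imply $\tau(J_{j,n},c)=1$; and for every $i$ there are $n$ and $c\in R_n$ with $\tau(J_{i,n},c)=0$;
- (iii) every nonempty subset of $\mathbb N$ arithmetical in $(w,\tau,\rho)$ has a $<_w$-least element.

These conditions are Borel in $(w,x,\tau)$: (i) and (ii) involve only countable quantifiers and the Borel conditions $g_cx\in A_{n,j}$, and (iii) is a countable conjunction over arithmetical definitions, each conjunct being Borel. So $Q$, a projection of a Borel set, is analytic.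

**Step 3: $WO\subseteq Q$.** Given $w\in WO$ of type $\gamma$, identify $(\mathbb N,w)$ with $\gamma$. Then formulas for $w$ become the elements of $\Phi_\gamma$. By assumption there is $x$ not $\gamma$-atomic; let $\tau=\tau_x$ on formulas and $0$ elsewhere. (i) was verified above, and (iii) is clear. For $i<\gamma$, $x$ is not $i$-atomic by Lemma 6, so some $gx\notin J^n_i$, and $\tau(J_{i,n},V_ng)=0$. This is the second part of (ii). The first part is Lemma 4(3).

**Step 4: an ill-founded $w\in Q$ and its well-founded part.** By K2 there is $w\in Q\setminus WO$. Fix $x,\tau$ witnessing $w\in Q$. "Arithmetical" now means arithmetical in $(w,\tau,\rho)$. Let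
$$I=\{i:\{j:j\le_wi\}\text{ is well-ordered by }w\}.$$
$I$ is a well-ordered initial segment, and $\mathbb N\setminus I$ is nonempty without a $<_w$-least element, since such an element would have only elements of $I$ below it and would belong to $I$. By (iii), $\mathbb N\setminus I$ is not arithmetical, so **$I$ is not arithmetical**. By (iii) $w$ has a least element, so $I\neq\emptyset$. $I$ has no greatest element $i$, since otherwise $I=\{j:j\le_wi\}$ would be arithmetical. So the order type $\alpha$ of $I$ is a countable limit ordinal. Identify $I$ with $\alpha$; then $\bigcup_{i\in I}\mathrm{Form}(<i)$ becomes $\Phi_\alpha$.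

**Step 5: $\tau$ tells the truth on $\Phi_\alpha$.** We show
$$\tau(\varphi,c)=1\iff g_cx\in[\varphi]\qquad(\varphi\in\Phi_\alpha\text{ of sort }n,\ c\in R_n).\tag{5}$$
Both $\tau_x$ and $\tau$ satisfy the Tarski clauses at formulas in $\Phi_\alpha$. For $i\in I$ the clauses for $C_{i,\varphi}$ and $J_{i,n}$ refer only to $\mathrm{Form}(<i)=\Phi_i\subseteq\Phi_\alpha$ and to formulas $C_{i,\varphi}$. So each clause determines the values at a formula from values at formulas of smaller rank; in the clause for $C_{i,\varphi}$ note that $\varphi\wedge\psi,\varphi\wedge\neg\psi\in\Phi_i$. Induction on rank gives (5).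

**Step 6: points of $Gx$ not isolated below $\alpha$.** We isolate a homogeneous piece among them. Choose $i_0\notin I$ and, by (ii), $n$ and $c\in R_n$ with $\tau(J_{i_0,n},c)=0$. Fix this $n$, and let
$$U=\{u\in Gx:u\notin J^n_i\text{ for all }i\in I\}.$$
$U$ is $V_n$-invariant. For $i\in I$ we have $i<_wi_0$, so $\tau(J_{i,n},c)=0$ by (ii), and $g_cx\notin J^n_i$ by (5). So $g_cx\in U$, and $U\ne\emptyset$. Further $H_{nn}^{-1}U\subseteq U$: if $u\in U$, $h\in H_{nn}$ and $h^{-1}u\in J^n_i$, then $u=h(h^{-1}u)\in J^n_i$ by Lemma 4(1), a contradiction. By Lemma 3 at level $\alpha$ with $\Omega_0=U$ and $\varphi_0=\top_n$, there is $\varphi\in\Phi_\alpha$ of sort $n$ such that $[\varphi]\cap U\ne\emptyset$ and all its elements have the same $\alpha$-type of sort $n$. As $[\varphi]\cap U$ is $V_n$-invariant, we can choose $c_*\in R_n$ with $y:=g_{c_*}x\in[\varphi]\cap U$. Write $tp=tp^n_\alpha$.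

**Step 7: one formula tests membership in $U$.** The definition of $U$ mentions $I$, so it is not arithmetical on its face. We replace it, on $[\varphi]$, by a test that is.

*Claim.* Let $h\in H_{nn}$, $k=V_nh$, $hy\in[\varphi]$. Then $hy\in U\iff y\in[\langle k\rangle\varphi]$.

($\Rightarrow$) Both $hy$ and $y$ lie in $[\varphi]\cap U$, so $tp(hy)=tp(y)$. Since $y\in[\varphi]$, $hy\in V_nh[\varphi]=[\langle k\rangle\varphi]$. As $\langle k\rangle\varphi\in\Phi_\alpha$ has sort $n$, $y\in[\langle k\rangle\varphi]$.

($\Leftarrow$) Let $y=vhy'$ with $v\in V_n$, $y'\in[\varphi]$. Then $y'=(vh)^{-1}y\in H_{nn}^{-1}U\subseteq U$, so $tp(y')=tp(y)$. By (2), $tp(hy)=tp(hy')$, and $tp(hy')=tp(vhy')=tp(y)$. For all $i\in I$ we have $\neg J_{i,n}\in tp(y)=tp(hy)$, so $hy\in U$.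

**Step 8: $I$ is arithmetical.** Let
$$S=\{k\in K_{nn}:\tau(\varphi,kc_*)=1,\ \tau(\langle k\rangle\varphi,c_*)=0\},\qquad I'=\{i\in\mathbb N:\exists k\in S\ \ \tau(J_{i,n},kc_*)=0\}.$$
Both are arithmetical. For $k=V_nh$ with $h\in H_{nn}$ we have $g_{kc_*}x\in V_nhy$, so by (5) and the Claim
$$S=\{V_nh:h\in H_{nn},\ hy\in[\varphi]\setminus U\}.$$
We show $I'=I$, which contradicts Step 4.

*$I\subseteq I'$.* Let $i\in I$. As $\alpha$ is a limit, there is $\delta\in I$ with $\delta>i$ and $\varphi\in\Phi_\delta$. Then $\varphi\wedge\neg J_{i,n}\in\Phi_\delta$ holds at $y$. By Lemma 4(2) at level $\delta$ there is $z\in Gx\cap[\varphi]\cap J^n_\delta\setminus J^n_i$. Let $z=gy$. If $g\in H_{nn}^{-1}$, then $z\in U$, contradicting $z\in J^n_\delta$ with $\delta\in I$. So $g\in H_{nn}$ by (1). With $k=V_ng$ we have $gy=z\in[\varphi]\setminus U$, so $k\in S$; and $\tau(J_{i,n},kc_*)=0$ by (5), since $z\notin J^n_i$. So $i\in I'$.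

*$I'\subseteq I$.* Let $i\notin I$ and $k=V_nh\in S$. Then $hy\in Gx\setminus U$, so $hy\in J^n_\delta$ for some $\delta\in I$, that is, $\tau(J_{\delta,n},kc_*)=1$ by (5). As $\delta<_wi$, (ii) gives $\tau(J_{i,n},kc_*)=1$. This holds for every $k\in S$, so $i\notin I'$. $\square$

## The separating family

We complete the proof of Theorem A. Let $\gamma$ be as in Proposition 7, and consider the countable family $\{G[\varphi]:\varphi\in\Phi_\gamma\}$. Its members are $E$-invariant, and Borel by Lemma 2 because $G[\varphi]=[\exists_0\varphi]$. Equivalent points belong to the same members. Conversely, suppose $x,y$ belong to the same members, that is, $Gx\cap[\varphi]\neq\emptyset\Leftrightarrow Gy\cap[\varphi]\neq\emptyset$ for all $\varphi\in\Phi_\gamma$. Let $\varphi\in\Phi_\gamma$ of sort $0$ isolate $x$, and pick $z\in Gy\cap[\varphi]$. For $\psi\in\Phi_\gamma$ of sort $0$ with $x\in[\psi]$ we have $Gx\cap[\varphi\wedge\neg\psi]=\emptyset$, hence $Gy\cap[\varphi\wedge\neg\psi]=\emptyset$ and $z\in[\psi]$. Applying this also to negations, $tp^0_\gamma(z)=tp^0_\gamma(x)$. As $x,y$ are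 $\gamma$-atomic, Lemma 5 gives $z\in V_0x$, so $x\,E\,y$. Thus the family is a countable Borel separating family for $E$. $\blacksquare$

With Theorem B this gives the Corollary: the group $G\le\mathrm{Aut}(\mathbb Q,<)$ built above is a non-cli Polish group satisfying the Glimm–Effros Dichotomy.

## Subgroups, quotients, and continuum many examples

We prove Theorem C.

**Part 1.** The aim is to transfer the witnesses $V_n$. If $H\le G$ is closed, the groups $V_n\cap H$ witness (C) for $H$: for $h\in H$, $h(V_m\cap H)h^{-1}=hV_mh^{-1}\cap H$ is comparable with $V_n\cap H$. Let $\pi:G\to G/N$ be a quotient map by a closed normal subgroup. The subgroups $\pi(V_n)$ are open and form a base at $1$, since $\pi$ is open and continuous; and $\pi(g)\pi(V_m)\pi(g)^{-1}=\pi(gV_mg^{-1})$ is comparable with $\pi(V_n)$. For $\Gamma$ countable discrete, the subgroups $V_n\times\{1\}$ witness (C) for $G\times\Gamma$, since conjugation by $(g,\gamma)$ gives $gV_ng^{-1}\times\{1\}$. Finally, a continuous surjective homomorphism between Polish groups is open, so its image is isomorphic to a quotient by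 a closed normal subgroup. Now apply Theorem A.

**Part 2.** If a closed subgroup of a (C)-group mapped continuously and homomorphically onto $S_\infty$, then by Part 1 $S_\infty$ would satisfy the dichotomy, contrary to the known result quoted at the start.

**Part 3.** We distinguish groups by the orders of their elements. Let $G$ be the group of Theorem B. For a set $S$ of primes let $\Gamma_S=\bigoplus_{p\in S}\mathbb Z/p$, discrete. By Part 1, $G\times\Gamma_S$ has (C), so it satisfies the dichotomy. It is not cli, since a complete left-invariant compatible metric on it would restrict to one on the closed subgroup $G\times\{0\}\cong G$. The group $G\le\mathrm{Aut}(\mathbb Q,<)$ is torsion-free: if $g(q)>q$, then $g^n(q)>q$ for all $n\ge1$, and similarly for $<$. So the torsion elements of $G\times\Gamma_S$ are exactly those of $\{1\}\times\Gamma_S$, and $S$ is the set of primes occurring as orders of elements. Hence $S$ is an invariant of the abstract group, and the $2^{\aleph_0}$ sets $S$ give pairwise non-isomorphic groups. $\square$
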